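\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A four-dimensional simplex that is a $4$-reptile}


\begin{abstract}
A $d$-simplex is a $k$-reptile if it can be tiled by $k>1$ mutually congruent
simplices similar to it. Matou\v{s}ek and Safernov\'a conjectured that for $d>3$
this is possible only if $k=m^d$ with an integer $m\ge 2$. We disprove the conjecture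
by a $4$-simplex that is a $4$-reptile. The tiles are obtained by
inserting one coordinate into a decreasing list of three others, and they
are similar to the whole because $\arccos(1/\sqrt4)=\pi/3$. Up to similarity, the simplex
is the alcove of the affine Weyl group $\tilde F_4$. We determine all $k$ for it, and more
generally for the alcove of every irreducible affine Weyl group of rank $d\ge2$: the
values are $m^d$ with $m\ge2$, and in addition $2m^2$, $3m^2$, $4m^4$ with $m\ge1$ for
$\tilde C_2$, $\tilde G_2$, $\tilde F_4$, respectively. The nonexistence part holds for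
arbitrary tilings.
\end{abstract}

\section{The question and the results}

\begin{definition}
A $d$-dimensional simplex $S\subset\mathbb R^d$ is a \emph{$k$-reptile} ($k>1$) if there
are $d$-simplices $S_1,\dots,S_k$ with disjoint interiors such that
$S=S_1\cup\dots\cup S_k$, the $S_i$ are mutually congruent, and each $S_i$ is similar
to $S$.
\end{definition}

Each tile has volume $\operatorname{vol}(S)/k$, so it is similar to $S$ with ratio
$1/\lambda$, where
\[
\lambda=k^{1/d}.
\]
Which $k$ can occur? Integer scales $\lambda=m$ are the natural ones. Every triangle is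
an $m^2$-reptile for all $m\ge2$, and in $\mathbb R^d$ the Hill simplices are
$m^d$-reptiles for all $m\ge 2$. In the plane irrational scales occur as well. The
altitude cuts a right isosceles triangle into two similar halves, so
$\lambda=\sqrt2$ is possible; the triangle with angles $30^\circ,60^\circ,90^\circ$
realizes $\lambda=\sqrt3$. A complete characterization in the plane was
given by Snover, Waiveris and Williams \cite{SWW}.

In higher dimensions this freedom seems to disappear. For $d\ge3$ no $d$-simplex is a
$2$-reptile (Matou\v{s}ek \cite{Mat}), and a tetrahedron can be a $k$-reptile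
only for $k=m^3$, $m\ge2$ (Matou\v{s}ek and Safernov\'a \cite{MS}). The following
conjecture says that for $d>3$, too, only integer scales occur.

\begin{conjecture}[Matou\v{s}ek, Safernov\'a \cite{MS}; see \cite{PDG}]
For $d>3$, a $d$-simplex can be a $k$-reptile only for $k=m^d$, $m\ge 2$.
\end{conjecture}

The conjecture is false, already for $d=4$.

\begin{theorem}\label{thm:main}
The $4$-simplex
\[
S=\{t\in\mathbb R^4:\ t_1\ge 0,\quad t_2\ge t_3\ge t_4\ge 0,\quad
t_1+t_2+t_3+t_4\le 1\}
\]
is a $4$-reptile. Since $4\ne m^4$ for every integer $m$, this disproves the conjecture.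
\end{theorem}

Here $\lambda=\sqrt2$. Kyn\v{c}l and Pat\'akov\'a \cite{KP} proved that a $4$-simplex can
be a $k$-reptile only if $k=m^2$ for an integer $m\ge2$. Theorem~\ref{thm:main} shows
that $m^2$ cannot be replaced by $m^4$ there, and that $k=4$, the smallest value which
their theorem allows, is attained. (We do not use their result.)

The simplex $S$ is similar to the alcove of the affine Weyl group of type $\tilde F_4$
(definitions are recalled in Section~\ref{sec:alcoves}). Alcoves are easily seen
to be $m^d$-reptiles, so one may ask which of them admit further values of $k$.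

\begin{theorem}\label{thm:all}
\begin{itemize}
\item[(a)] The simplex $S$ of Theorem~\ref{thm:main} is a $k$-reptile if and only if
$k=m^4$ with $m\ge2$ or $k=4m^4$ with $m\ge1$.
\item[(b)] Let $A$ be the closed alcove of an irreducible affine Weyl group acting on
$\mathbb R^d$, $d\ge2$. If the type is not $\tilde C_2$, $\tilde G_2$ or $\tilde F_4$,
then $A$ is a $k$-reptile if and only if $k=m^d$ with $m\ge2$. For $\tilde C_2$,
$\tilde G_2$, $\tilde F_4$ the values are exactly $m^d$ with $m\ge2$ together with,
respectively, $2m^2$, $3m^2$, $4m^4$ with $m\ge 1$.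
\end{itemize}
\end{theorem}

The ``only if'' parts allow arbitrary tilings; these need not be face-to-face, nor come
from reflections. The conjecture, asserted for all $d>3$, is thus settled in the
negative. We do not decide its statement for each individual $d\ge5$;
Theorem~\ref{thm:all} shows that affine Weyl alcoves give no counterexample
there.

Section~\ref{sec:insert} proves Theorem~\ref{thm:main} and shows why the construction
singles out the dimensions $2$ and $4$. Section~\ref{sec:edge} contains the tool for
nonexistence, a lemma on the edges of a reptile simplex, and treats the plane.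
Section~\ref{sec:alcoves} applies the lemma to alcoves.

\section{Inserting one coordinate into an ordered list}\label{sec:insert}

\subsection{A dissection in every dimension}
For $d\ge2$ let
\[
\begin{aligned}
A_d&=\{t\in\mathbb R^d:\ t_1\ge t_2\ge\dots\ge t_d\ge0,\ \ t_1+\dots+t_d\le1\},\\
S_d&=\{t\in\mathbb R^d:\ t_1\ge0,\ \ t_2\ge\dots\ge t_d\ge0,\ \ t_1+\dots+t_d\le1\},
\end{aligned}
\]
so that $S=S_4$. In this section we write $A=A_4$. The set $A_d$ is the simplex with
vertices $0$ and $\frac1j(e_1+\dots+e_j)$, $1\le j\le d$, because with $t_{d+1}=0$ we have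
\[
t=\sum_{j=1}^d j\,(t_j-t_{j+1})\cdot\frac{e_1+\dots+e_j}{j},\qquad
\sum_{j=1}^d j\,(t_j-t_{j+1})=t_1+\dots+t_d .
\]
Thus the defining inequalities say exactly that the barycentric
coordinates are nonnegative. Similarly, $S_d$ is the simplex with vertices $0$, $e_1$ and
$\frac1j(e_2+\dots+e_{j+1})$, $1\le j\le d-1$.

In $S_d$ the last $d-1$ coordinates are ordered and $t_1\ge 0$ is free. Ask at which
position $t_1$ fits into the list $t_2\ge\dots\ge t_d$. For $1\le j\le d$ put
\[
B_j=\{t:\ t_2\ge\dots\ge t_j\ge t_1\ge t_{j+1}\ge\dots\ge t_d,\ \ \min_i t_i\ge 0,\ \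
t_1+\dots+t_d\le1\}.
\]
Then $S_d=B_1\cup\dots\cup B_d$. Interior points of $B_j$ have pairwise distinct
coordinates, whose order determines $j$; hence the interiors are disjoint. Finally, the
condition $t_1+\dots+t_d\le1$ is symmetric in all coordinates, so $B_j$ is the image of
$A_d=B_1$ under a permutation of coordinates, which is an isometry. We have
proved:
\begin{equation}\label{eq:dissect}
S_d\text{ is a union of $d$ simplices congruent to $A_d$ with disjoint interiors.}
\end{equation}
Therefore, \emph{if $S_d$ is similar to $A_d$, then it is a $d$-reptile.}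

\subsection{The plane}
For $d=2$ the similarity is visible. The triangle $S_2$ has vertices $0,e_1,e_2$, and
$A_2$ is the half of it cut off by the altitude $t_1=t_2$. For later comparison we write
the similarity as $\psi_2(t)=(t_1-t_2,\ 1-t_1-t_2)$. Its linear part has orthogonal rows
of length $\sqrt2$, so it multiplies distances by $\sqrt2$. With $s=\psi_2(t)$,
\[
s_1\ge0\iff t_1\ge t_2,\qquad s_2\ge0\iff t_1+t_2\le1,\qquad
s_1+s_2\le1\iff t_2\ge0,
\]
and hence $\psi_2(A_2)=S_2$.

\subsection{Dimension four}
For general $d$ we compare dihedral angles. If two facets of a simplex have inward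
normals $n,n'$, the dihedral angle $\beta$ between them satisfies
$\cos\beta=-\,n\cdot n'/(|n||n'|)$. The facets of $A_d$, listed as
$t_1\ge t_2,\ \dots,\ t_{d-1}\ge t_d,\ t_d\ge0,\ \sum t_i\le1$, have inward normals
\[
e_1-e_2,\ \dots,\ e_{d-1}-e_d,\ e_d,\ -(e_1+\dots+e_d).
\]
Only consecutive ones are not orthogonal, and the angles between consecutive facets are
\begin{equation}\label{eq:angA}
\underbrace{\tfrac\pi3,\dots,\tfrac\pi3}_{d-2},\ \tfrac\pi4,\ \theta_d,\qquad
\theta_d=\arccos\frac1{\sqrt d}.
\end{equation}
For $S_d$ with $d\ge3$ list the facets as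
$t_1\ge0,\ \sum t_i\le1,\ t_d\ge0,\ t_{d-1}\ge t_d,\ \dots,\ t_2\ge t_3$.
Again nonconsecutive facets are orthogonal, and the consecutive angles are
\begin{equation}\label{eq:angS}
\theta_d,\ \theta_d,\ \tfrac\pi4,\ \underbrace{\tfrac\pi3,\dots,\tfrac\pi3}_{d-3}.
\end{equation}
Similar simplices have the same multiset of dihedral angles. Removing the right angles
and the angles common to \eqref{eq:angA} and \eqref{eq:angS} leaves $\frac\pi3$ for $A_d$
and $\theta_d$ for $S_d$. So for $d\ge3$ the two simplices can be similar only if
$\theta_d=\frac\pi3$, that is, $\frac1{\sqrt d}=\frac12$ and $d=4$. For $d=4$ both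
sequences are $\frac\pi3,\frac\pi3,\frac\pi4,\frac\pi3$. This tells us which facet of $A$
should go to which facet of $S$, and solving for the affine map gives the following.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:dissect} it remains to show that $S$ is similar to $A$. Let
\[
\psi(t)=(t_1-t_2,\ \ 1-t_1-t_2,\ \ t_3+t_4,\ \ t_3-t_4).
\]
The rows of its linear part are pairwise orthogonal of length $\sqrt2$, so $\psi$ is a
similarity of ratio $\sqrt2$. Put $s=\psi(t)$. Then $s_2-s_3=1-(t_1+t_2+t_3+t_4)$,
$s_3-s_4=2t_4$ and $s_1+s_2+s_3+s_4=1-2t_2+2t_3$. Hence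
\[
\begin{aligned}
s_1\ge0&\iff t_1\ge t_2, & s_1+s_2+s_3+s_4\le1&\iff t_2\ge t_3,\\
s_4\ge0&\iff t_3\ge t_4, & s_3\ge s_4&\iff t_4\ge 0,\\
s_2\ge s_3&\iff t_1+t_2+t_3+t_4\le1. &&
\end{aligned}
\]
The conditions on $s$ are the five inequalities of $S$, and those on $t$ are the five
inequalities of $A$. So $\psi(A)=S$.
\end{proof}

As a check, $\psi$ multiplies volumes by $(\sqrt2)^4=4$, the number of tiles. The tile
$B_{j+1}$ is the mirror image of $B_j$ in the common facet $t_1=t_{j+1}$, so the tiling
is obtained by three successive reflections of $A$.

\section{Edges of a reptile simplex}\label{sec:edge}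

We now look for restrictions on $k$. Tiles of $S$ that meet an edge $e$ of $S$ in a segment
do so along one of their own edges, so it is natural to cover $e$ by edges of
tiles. This makes $\lambda|e|$ a sum of lengths of edges of $S$. By itself, this is too
weak. For example, the edges of the simplex $A_4$ from the vertex $0$ have lengths $1$,
$\frac1{\sqrt2}$, $\frac1{\sqrt3}$, $\frac12$, so all we would learn from the edge of
length $1$ is that $\lambda$ is a nonnegative integer combination of these and the lengths
of the six other edges. This does not exclude $\lambda=\sqrt3=3\cdot\frac1{\sqrt3}$, that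
is, $k=9$.

The missing ingredient is the angle. A tile lying along $e$ must fit into the wedge of
$S$ at $e$, so its wedge there is no larger than that of $S$. If $e$ is an edge with the
smallest wedge, only edges with the smallest wedge can be used.

To make this precise, let $d\ge2$ and let $e$ be an edge of a $d$-simplex $S$. The tangent
cone of $S$ at a point $x$ in the relative interior of $e$ consists of the directions
$u$ such that $x+\varepsilon u\in S$ for all sufficiently small $\varepsilon>0$. It is
given by the $d-1$ facet inequalities of $S$ that are equalities on $e$. Hence it has the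
form $\mathbb Re\oplus K_e$, where $\mathbb Re$ is the line through the origin parallel to
$e$ and $K_e\subset e^\perp$ is a simplicial cone which does not depend on $x$. Let
$\omega_S(e)$ be the fraction of the unit sphere of $e^\perp\cong\mathbb R^{d-1}$ that is
contained in $K_e$. For $d=2$ this sphere consists of two points and
$\omega_S(e)=\frac12$ for every edge.

\begin{lemma}\label{lem:edge}
Let $S$ be a $k$-reptile $d$-simplex, $d\ge2$, and $\lambda=k^{1/d}$. For every edge $e$
of $S$, the number $\lambda|e|$ is a sum of lengths $|f|$ over a finite nonempty multiset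
of edges $f$ of $S$ with $\omega_S(f)\le\omega_S(e)$.
\end{lemma}

\begin{proof}
Let $T_1,\dots,T_k$ be the tiles, each similar to $S$ with ratio $1/\lambda$.

\emph{How tiles meet $e$.} Choose an affine function $g$ with $g\ge0$ on $S$ and
$S\cap\{g=0\}=e$. Since $g\ge 0$ on $T_i\subset S$, the set $T_i\cap e=T_i\cap\{g=0\}$ is
empty or a face of $T_i$. It lies on a line, so it is empty, a vertex, or an edge of
$T_i$. Let $I$ be the set of $i$ for which it is an edge, which we call $f_i$, and let
$K_i\subset e^\perp$ be the cone of $T_i$ at $f_i$. Comparing tangent cones at a relative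
interior point of $f_i$, which is also one of $e$, we get $K_i\subset K_e$ from
$T_i\subset S$.

\emph{Local picture.} Let $x$ be a relative interior point of $e$ that is not a vertex of
any tile; this excludes only finitely many points. If $x\in T_i$, then $T_i\cap e$
contains the nonvertex $x$, so $i\in I$, $x$ is in the relative interior of $f_i$, and
near $x$ the tile coincides with $x+(\mathbb Re\oplus K_i)$. Tiles are closed, so a small
neighborhood of $x$ meets only tiles containing $x$. As the tiles cover $S$ and have
disjoint interiors,
\[
K_e=\bigcup_{i\in I,\ x\in f_i}K_i\quad\text{with disjoint interiors.}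
\]

\emph{One sheet of tiles.} Around $e$ several tiles may meet, and they may change at
different places along $e$. To extract a single row of tiles, fix a direction
$v\in\operatorname{int}K_e$ that lies on the boundary of no $K_i$, $i\in I$, and
put $J=\{i\in I:\ v\in K_i\}$. For $i\in J$ we have $v\in\operatorname{int}K_i$.
By the local picture, for each $x$ as above exactly one $i\in J$ satisfies $x\in f_i$.
Thus the segments $f_i$, $i\in J$, cover $e$ up to finitely many points and do not
overlap, and
\[
|e|=\sum_{i\in J}|f_i| .
\]

\emph{Conclusion.} Let $i\in J$. From $K_i\subset K_e$ we get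
$\omega_{T_i}(f_i)\le\omega_S(e)$. The similarity $T_i\to S$ takes $f_i$ to an edge of
$S$ of length $\lambda|f_i|$ and preserves $\omega$. Multiplying the displayed formula by
$\lambda$ proves the lemma.
\end{proof}

Call an edge of $S$ \emph{thin} if $\omega_S$ attains its minimum over all edges of $S$
there.

\begin{corollary}\label{cor:thin}
Let $S$ be a $k$-reptile $d$-simplex, $d\ge2$. If all thin edges of $S$ have the same
length, then $k=m^d$ for an integer $m\ge2$.
\end{corollary}
\begin{proof}
Apply Lemma~\ref{lem:edge} to a thin edge $e$. Only thin edges occur in the sum, so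
$\lambda|e|=m|e|$ with $m$ a positive integer. Then $k=\lambda^d=m^d$, and $m\ge2$ because
$k>1$.
\end{proof}

In the plane all edges are thin, and the lemma together with the integrality of
$k=\lambda^2$ settles the three triangles in Theorem~\ref{thm:all}.

\begin{corollary}\label{cor:plane}
Let $k>1$. If the equilateral triangle is a $k$-reptile, then $k=m^2$. If the triangle with
angles $45^\circ,45^\circ,90^\circ$ is a $k$-reptile, then $k=m^2$ or $k=2m^2$. If the
triangle with angles $30^\circ,60^\circ,90^\circ$ is a $k$-reptile, then $k=m^2$ or $k=3m^2$.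
Here $m$ is a positive integer.
\end{corollary}
\begin{proof}
The first statement is Corollary~\ref{cor:thin}. The second triangle has sides
$1,1,\sqrt2$ up to scale, so a leg gives $\lambda=a+b\sqrt2$ with integers $a,b\ge0$. Since
$k=\lambda^2=a^2+2b^2+2ab\sqrt2$ is an integer, $ab=0$, and $k=a^2$ or $k=2b^2$. The
third has sides $1,\sqrt3,2$ up to scale. The short leg gives
$\lambda=a+b\sqrt3$ with integers $a,b\ge0$ (the sides of length $2$ contribute to $a$),
and $\lambda^2=a^2+3b^2+2ab\sqrt3$ again forces $ab=0$, so $k=a^2$ or $k=3b^2$.
\end{proof}

\section{Alcoves}\label{sec:alcoves}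

\subsection{Standard facts}
We recall what is needed from \cite[Ch.~V--VI]{Bou} and \cite[Chs.~2, 4]{Hum}. Let $\Phi$
be an irreducible crystallographic root system in $\mathbb R^d$ with simple roots
$\alpha_1,\dots,\alpha_d$ and highest root $\tilde\alpha$. The \emph{mirrors} are the
hyperplanes $(\alpha,x)=n$ with $\alpha\in\Phi$, $n\in\mathbb Z$. The reflections in them
generate the affine Weyl group. The components of the complement of all mirrors, the open
\emph{alcoves}, are permuted transitively by this group, so they are congruent. One
closed alcove is the simplex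
\[
A=\{x:\ (\alpha_i,x)\ge0\ (1\le i\le d),\ (\tilde\alpha,x)\le1\}.
\]
Its dihedral angles are of the form $\pi/m_{ij}$ with integers $m_{ij}\ge2$. They are
recorded by the (extended) Coxeter diagram, which has one node for each of the
$d+1$ facets. Nodes $i,j$ are joined if $m_{ij}\ge3$, and the edge is labeled $m_{ij}$ if
$m_{ij}\ge4$. The types are $\tilde A_d$ ($d\ge2$), $\tilde B_d$ ($d\ge3$), $\tilde C_d$
($d\ge2$), $\tilde D_d$ ($d\ge4$), $\tilde E_6,\tilde E_7,\tilde E_8,\tilde F_4,\tilde
G_2$; the index is the dimension. (We omit $\tilde A_1$, as $d\ge2$.) Let $v_i$ be the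
vertex of $A$ opposite facet $i$.

\emph{Wedges.} The facets containing the edge $v_iv_j$ are those with index
different from $i$ and $j$. The cone of $A$ at this edge is a closed chamber of the finite
reflection group $W_{ij}$ of rank $d-1$ whose diagram is obtained from the diagram of $A$
by deleting the nodes $i$ and $j$. The $|W|$ closed chambers of a finite reflection group
$W$ are congruent and fill the space without overlap, so
\begin{equation}\label{eq:omega}
\omega_A(v_iv_j)=\frac1{|W_{ij}|}.
\end{equation}
Thus the thin edges are those for which $|W_{ij}|$ is maximal. The group of a disconnected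
diagram is the product of the groups of the components, and
\[
|A_r|=(r+1)!,\quad |B_r|=2^rr!,\quad |D_r|=2^{r-1}r!,\quad |E_6|=51840,\quad
|E_7|=2903040 .
\]
Here (and from now on) $A_r$ is the path with $r$ nodes, $B_r$ the path with $r$ nodes
whose last edge is labeled $4$, and $D_r$ a path with $r-2$ nodes and two leaves attached
to one end; $A_0$ and $B_0$ are trivial,
$B_1=A_1$, $D_2=A_1\times A_1$, $D_3=A_3$, and the formulas hold in these cases too.

\emph{Symmetry.} The dihedral angles of a simplex determine it, with labeled facets, up to
similarity. Indeed, they determine the Gram matrix of the $d+1$ unit normals and hence the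
normals up to an orthogonal map. Given the normals, translate the vertex in which $d$ of
the facets meet to the origin; the position of the last facet is then a matter
of scale. Consequently, an automorphism $\sigma$ of the Coxeter diagram is induced by a
similarity of $A$ onto itself with $v_i\mapsto v_{\sigma(i)}$, which is an isometry
because it preserves the volume of $A$. So edges $v_iv_j$ that are equivalent
under diagram automorphisms have equal length. With Corollary~\ref{cor:thin}
we obtain the criterion
\begin{equation}\label{eq:crit}
\begin{aligned}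
&\text{if all pairs $\{i,j\}$ with $|W_{ij}|$ maximal are equivalent under diagram}\\
&\text{automorphisms and $A$ is a $k$-reptile, then $k=m^d$ with $m\ge2$.}
\end{aligned}
\end{equation}

\emph{The simplex of Theorem~\ref{thm:main} is of type $\tilde F_4$.} By \eqref{eq:angA},
the diagram of the simplex called $A_4$ in Section~\ref{sec:insert} is a path with labels
$3,3,4,3$ ($3$ is usually not written). This is the diagram $\tilde F_4$. Hence this
simplex, and with it $S$, is similar to the $\tilde F_4$ alcove, and part (a) of
Theorem~\ref{thm:all} is the $\tilde F_4$ case of part (b).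

\subsection{Existence}
Let $m\ge2$. The facets of $mA$ lie on the hyperplanes $(\alpha_i,x)=0$ and
$(\tilde\alpha,x)=m$, which are mirrors. An open alcove is connected and misses all
mirrors, so it lies inside or outside $mA$. Points on no mirror are dense in $mA$, and
only finitely many alcoves meet $mA$. Hence $mA$ is a union of closed alcoves with
disjoint interiors, $m^d$ of them by volume. Therefore $A$ is an $m^d$-reptile.

If a simplex is both a $k$-reptile and an $l$-reptile, it is a $kl$-reptile: subdivide
each of the $k$ tiles into $l$ pieces. So it remains to check the three extra values with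
$m=1$.
\begin{itemize}
\item $\tilde C_2$ is the triangle with angles $45^\circ,45^\circ,90^\circ$; it is a
$2$-reptile via its altitude.
\item $\tilde G_2$ is the triangle with angles $30^\circ,60^\circ,90^\circ$. Let the right
angle be at $C$, the $60^\circ$ angle at $B$ and the $30^\circ$ angle at $P$, with
$|BC|=1$, $|BP|=2$. The bisector at $B$ meets $CP$ at a point $D$; let $E$ be the
foot of the perpendicular from $D$ to $BP$. The triangles $BCD$ and $BED$ are congruent
with angles $30^\circ,90^\circ,60^\circ$ at $B$, at $C$ (respectively $E$), and at $D$.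
Hence $|BE|=1=|EP|$, and $PED$ is the mirror image of $BED$ in the line $DE$. So the
triangle is a $3$-reptile.
\item $\tilde F_4$ is a $4$-reptile by Theorem~\ref{thm:main}.
\end{itemize}
This proves all ``if'' statements of Theorem~\ref{thm:all}.

\subsection{Nonexistence: type $\tilde F_4$}
We use the simplex $A=A_4$ of Section~\ref{sec:insert} with the facets numbered
$0,\dots,4$ in the order $t_1\ge t_2$, $t_2\ge t_3$, $t_3\ge t_4$, $t_4\ge0$,
$\sum t_i\le1$. The opposite vertices are
\[
v_0=e_1,\quad v_1=\tfrac12(e_1+e_2),\quad v_2=\tfrac13(e_1+e_2+e_3),\quad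
v_3=\tfrac14(e_1+e_2+e_3+e_4),\quad v_4=0 .
\]
Deleting two nodes from the path $0-1-2-3-4$, whose edge $2-3$ has label $4$, gives:
\begin{center}
\begin{tabular}{l|cccccc}
deleted nodes & $01$ & $04$ & $34$ & $14$ & $13$ & $02,\,03,\,12,\,23,\,24$\\ \hline
type of $W_{ij}$ & $B_3$ & $B_3$ & $A_3$ & $A_1\times B_2$ & $A_1^3$ & $A_1\times A_2$\\
order & $48$ & $48$ & $24$ & $16$ & $8$ & $12$
\end{tabular}
\end{center}
So there are two thin edges, $v_0v_1$ of length $\frac1{\sqrt2}$ and $v_0v_4$ of length
$1$. Their lengths differ, so Corollary~\ref{cor:thin} does not apply; by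
Theorem~\ref{thm:main} its conclusion is indeed false here. But the lemma is still strong:
applied to $e=v_0v_1$, it gives integers $a,b\ge0$ with
$\frac{\lambda}{\sqrt2}=\frac a{\sqrt2}+b$, that is, $\lambda=a+b\sqrt2$. Then
\[
k=\lambda^4=(a^4+12a^2b^2+4b^4)+4ab\,(a^2+2b^2)\sqrt2
\]
is an integer, so $ab=0$. Hence $k=a^4$, with $a\ge2$ because $k>1$, or $k=4b^4$ with
$b\ge1$. This proves part (a) and the $\tilde F_4$ case of part (b).

\subsection{Nonexistence: the remaining types}
The case $d=2$ (types $\tilde A_2,\tilde C_2,\tilde G_2$) is Corollary~\ref{cor:plane}.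
For each of the other types we verify the hypothesis of \eqref{eq:crit}. The nodes of
$\tilde C_n$, $\tilde B_n$ and $\tilde D_n$ are numbered as in Figure~\ref{fig:diagrams}.
We use the following inequality. If $p+q+r=n$ with integers $p,q,r\ge0$ at least two of
which are positive, then
\begin{equation}\label{eq:mult}
p!\,q!\,r!\le(n-1)! .
\end{equation}
Indeed, by symmetry we may assume $0<p<n$, and then
$\frac{n!}{p!\,q!\,r!}=\binom np\binom{n-p}q\ge\binom np\ge n$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0)--(1.2,0); \draw[dashed] (1.2,0)--(3.2,0); \draw (3.2,0)--(4.4,0);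
\foreach \x in {0,1.2,3.2,4.4} \fill (\x,0) circle (2pt);
\node[below] at (0,-0.05) {\small $0$}; \node[below] at (1.2,-0.05) {\small $1$};
\node[below] at (3.2,-0.05) {\small $n-1$}; \node[below] at (4.4,-0.05) {\small $n$};
\node[above] at (0.6,0) {\small $4$}; \node[above] at (3.8,0) {\small $4$};
\node at (2.2,-1.3) {$\tilde C_n$};
\draw (6,0.6)--(6.9,0)--(6,-0.6); \draw[dashed] (6.9,0)--(8.7,0); \draw (8.7,0)--(9.9,0);
\fill (6,0.6) circle (2pt); \fill (6,-0.6) circle (2pt);
\foreach \x in {6.9,8.7,9.9} \fill (\x,0) circle (2pt);
\node[left] at (6,0.6) {\small $0$}; \node[left] at (6,-0.6) {\small $1$};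
\node[below] at (7,-0.05) {\small $2$}; \node[below] at (8.7,-0.05) {\small $n-1$};
\node[below] at (9.9,-0.05) {\small $n$}; \node[above] at (9.3,0) {\small $4$};
\node at (8,-1.3) {$\tilde B_n$};
\draw (11.5,0.6)--(12.4,0)--(11.5,-0.6); \draw[dashed] (12.4,0)--(14.4,0);
\draw (15.3,0.6)--(14.4,0)--(15.3,-0.6);
\foreach \x in {11.5,15.3} {\fill (\x,0.6) circle (2pt); \fill (\x,-0.6) circle (2pt);}
\fill (12.4,0) circle (2pt); \fill (14.4,0) circle (2pt);
\node[left] at (11.5,0.6) {\small $0$}; \node[left] at (11.5,-0.6) {\small $1$};
\node[below] at (12.5,-0.05) {\small $2$}; \node[below] at (14.2,-0.05) {\small $n-2$};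
\node[right] at (15.3,0.6) {\small $n-1$}; \node[right] at (15.3,-0.6) {\small $n$};
\node at (13.4,-1.3) {$\tilde D_n$};
\end{tikzpicture}
\caption{The extended Coxeter diagrams $\tilde C_n$, $\tilde B_n$, $\tilde D_n$ with
numbered nodes. A dashed line is a path through the consecutively numbered nodes; edges
without a label stand for the dihedral angle $\pi/3$, label $4$ for $\pi/4$. (In $\tilde
B_3$ the nodes $2$ and $n-1$ coincide, and in $\tilde D_4$ the nodes $2$ and $n-2$.)}
\label{fig:diagrams}
\end{figure}

\medskip\noindent\textbf{$\tilde A_n$, $n\ge3$.} The diagram is a cycle with $n+1$ nodes.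
Deleting two nodes leaves paths with $P-1$ and $Q-1$ nodes, $P+Q=n+1$, $P,Q\ge1$. The
order is $P!\,Q!=(n+1)!/\binom{n+1}P\le n!$, with equality if and only if $P=1$ or
$Q=1$, because $\binom{n+1}{P}\ge\binom{n+1}2>n+1$ for $2\le P\le n-1$. So the maximal
pairs are the pairs of adjacent nodes. All of them are equivalent under rotation.

\medskip\noindent\textbf{$\tilde C_n$, $n\ge3$.} Deleting $i<j$ leaves $B_p\times
A_{q-1}\times B_r$ with $p=i$, $q=j-i\ge1$, $r=n-j$. Its order is
\begin{equation}\label{eq:C}
2^{n-q}\,p!\,q!\,r!,\qquad p+q+r=n .
\end{equation}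
If $q=1$, then $p+r=n-1$ and the order is
$2^{n-1}p!\,r!=2^{n-1}(n-1)!/\binom{n-1}p\le2^{n-1}(n-1)!$, with equality if and only if
$p=0$ or $r=0$. If $2\le q<n$, then \eqref{eq:mult} bounds the order by $2^{n-2}(n-1)!$.
If $q=n$, the order is $n!<2^{n-1}(n-1)!$ because $n<2^{n-1}$ for $n\ge3$. So the maximum
is $2^{n-1}(n-1)!$, attained exactly at $\{0,1\}$ and $\{n-1,n\}$. These are equivalent
under the reversal of the path.

\medskip\noindent\textbf{$\tilde B_n$, $n\ge3$.} Deleting $\{0,1\}$ leaves $B_{n-1}$, of
order $2^{n-1}(n-1)!$. Every other pair gives less: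
\begin{itemize}
\item Two nodes $2\le i<j$ leave $D_i\times A_{j-i-1}\times B_{n-j}$. The order is
half of \eqref{eq:C} with $p=i$, $q=j-i$, $r=n-j$. As \eqref{eq:C} never exceeds
$2^{n-1}(n-1)!$, the order is at most $2^{n-2}(n-1)!$.
\item One of the leaves $0,1$ and a node $j\ge2$ leave $A_{j-1}\times B_{n-j}$ (the
path consists of the other leaf and the nodes $2,\dots,j-1$), of order
$2^{n-j}j!\,(n-j)!$. For $j<n$ this is at most $2^{n-2}(n-1)!$ by \eqref{eq:mult}; for
$j=n$ it is $n!<2^{n-1}(n-1)!$.
\end{itemize}
So there is only one maximal pair.

\medskip\noindent\textbf{$\tilde D_n$, $n\ge4$.} For $n=4$ the diagram is a star with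
center $2$ and four leaves. Deleting two leaves leaves $A_3$, of order $24$; deleting a
leaf and the center leaves $A_1^3$, of order $8$. All pairs of leaves are equivalent.

Let $n\ge5$. Deleting the two leaves at one end leaves $D_{n-1}$, of order
$2^{n-2}(n-1)!$, and the two ends are equivalent. Every other pair gives less:
\begin{itemize}
\item One leaf at each end: $A_{n-1}$ remains, and $n!<2^{n-2}(n-1)!$ because $n<2^{n-2}$
for $n\ge5$.
\item A leaf and an inner node: up to the reversal of the diagram, the leaf is
$0$ or $1$ and the inner node is $j$ with $2\le j\le n-2$. What remains is $A_{j-1}\times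
D_{n-j}$, of order $2^{n-j-1}j!\,(n-j)!\le2^{n-3}(n-1)!$ by \eqref{eq:mult}.
\item Two inner nodes $i<j$: what remains is $D_i\times A_{j-i-1}\times D_{n-j}$, of order
$2^{n-(j-i)-2}\,i!\,(j-i)!\,(n-j)!\le2^{n-3}(n-1)!$, again by \eqref{eq:mult}.
\end{itemize}

\medskip
For the $\tilde E$ types we describe a diagram as a center with three paths
(arms) attached; an arm of length $\ell$ has $\ell$ nodes besides the center. Arms of
lengths $(r-3,1,1)$ give $D_r$ ($r\ge4$), $(2,2,1)$ gives $E_6$ and $(3,2,1)$ gives $E_7$.

\medskip\noindent\textbf{$\tilde E_6$: arms $(2,2,2)$.} Each arm has an inner node and a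
leaf. The $21$ pairs give:
\begin{center}
\begin{tabular}{l|ccc}
deleted nodes & pairs & type of $W_{ij}$ & order\\ \hline
two leaves & $3$ & $D_5$ & $1920$\\
leaf and inner node, same arm & $3$ & $A_5$ & $720$\\
leaf and inner node, different arms & $6$ & $A_4\times A_1$ & $240$\\
two inner nodes & $3$ & $A_3\times A_1^2$ & $96$\\
center and another node & $6$ & $A_2^2\times A_1$ & $72$
\end{tabular}
\end{center}
The maximal pairs are the pairs of leaves. They are equivalent under permutations of the
arms.

\medskip\noindent\textbf{$\tilde E_7$: arms $(3,3,1)$.} A connected subdiagram with at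
most $6$ nodes is a path or has arms $(a,b,1)$ with $a,b\ge1$ and $a+b\le4$; in the latter
case it is a $D_r$ unless $a=b=2$, when it is $E_6$. The subdiagram $E_6$ occurs exactly
once, for the pair formed by the ends of the two long arms, and has order $51840$. For
every other pair, $W_{ij}$ is a product of groups $A_r$, $D_r$ of total rank $6$. Since
$(r+1)!\le2^rr!$ and $2^{r-1}r!\le2^rr!$, its order is at most
$2^6\prod r_i!\le2^6\,6!=46080$, where the $r_i$ are the ranks of the factors. So there
is only one maximal pair.

\medskip\noindent\textbf{$\tilde E_8$: arms $(5,2,1)$.} A connected subdiagram with at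
most $7$ nodes is a path or has arms $(a,b,1)$ with $1\le b\le2$, $a\ge1$ and $a+b\le5$.
In the latter case it is a $D_r$ if $a=1$ or $b=1$; it is $E_6$ for $(a,b)=(2,2)$ and
$E_7$ for $(a,b)=(3,2)$. The subdiagram $E_7$ occurs exactly once, for the pair of
outermost nodes of the long arm, and has order $2903040$. If $W_{ij}$ has a component
$E_6$, then the third node of the long arm, counted from the center, is deleted, together
with the fourth or the fifth, and $W_{ij}=E_6\times A_1$ has order $103680$. In all other
cases $W_{ij}$ is a product of groups $A_r$, $D_r$ of total rank $7$, and as for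
$\tilde E_7$ its order is at most $2^7\,7!=645120$. So there is only one maximal pair.

\medskip
By \eqref{eq:crit}, in all these types $k=m^d$ with $m\ge2$. This completes the proof of
Theorem~\ref{thm:all}. \qed

\begin{remark}
The hypothesis of \eqref{eq:crit} fails for $\tilde C_2$, $\tilde G_2$ and $\tilde F_4$:
there are thin edges of different lengths. Two of these lengths have the ratio $\sqrt2$,
$\sqrt3$, $\sqrt2$, respectively, and by Theorem~\ref{thm:all} the irrational scales
$\lambda$ that occur are exactly the positive integer multiples of this ratio.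
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bou} Bourbaki, \emph{Lie Groups and Lie Algebras}, Ch.~V--VI.

\bibitem{Hum} Humphreys, \emph{Reflection Groups and Coxeter Groups}, Chs.~2, 4.

\bibitem{KP} Kyn\v{c}l and Pat\'akov\'a, \emph{On the nonexistence of $k$-reptile
simplices in $\mathbb R^3$ and $\mathbb R^4$}, Electron. J. Combin. \textbf{24}(3), 2017.

\bibitem{Mat} Matou\v{s}ek, 2005. (For $d\ge3$, no $d$-simplex is a $2$-reptile.)

\bibitem{MS} Matou\v{s}ek and Safernov\'a, 2011. (A tetrahedron can be a $k$-reptile only
for $k=m^3$.)

\bibitem{PDG} \emph{Problems in Discrete Geometry},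
\texttt{http://www.cski.cz/files/cena2015/web\_patakova/thesis\_presentation.pdf}.

\bibitem{SWW} Snover, Waiveris and Williams, 1991. (Characterization of $k$-reptile
triangles in $\mathbb R^2$.)

\end{thebibliography}

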